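\title{Spaces $C(K)$ without the Bishop--Phelps--Bollob\'as property for numerical radius}

\begin{abstract}
We show that for $K=\{0,1\}^{\aleph_\omega}\sqcup A(\aleph_\omega)$, where $A(\kappa)$ is the one-point compactification of a discrete set of cardinality $\kappa$, both the real and the complex space $C(K)$ fail the Bishop--Phelps--Bollob\'as property for numerical radius, and fail it for every $\varepsilon\in(0,1)$. The operators are built from signed measures on finite products that have uniform marginals and a small negative part, but lie at distance almost $1$ from every probability with uniform marginals; Kuratowski's free set lemma carries this finite obstruction to $C(K)$. We also show that, over both fields, $C(K)$ has the property with $\eta(\varepsilon)=(\varepsilon/12)^4$ when $K$ is metrizable or extremally disconnected.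
\end{abstract}

\section{Introduction}

Let $X$ be a Banach space over $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, with unit sphere $S_X$ and dual $X^*$, and let $L(X)$ be the space of bounded linear operators on $X$. Put
\[
\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*} : x^*(x)=1\},\qquad
\nu(T)=\sup\{|x^*(Tx)| : (x,x^*)\in\Pi(X)\}
\]
for $T\in L(X)$. The \emph{numerical radius} $\nu(T)$ measures $Tx$ only through the functionals that support the unit ball at $x$; it is a seminorm and $\nu(T)\le\|T\|$. The supremum need not be attained, and one may ask whether a pair at which it is almost attained can be moved slightly, together with the operator, so that it is attained exactly.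

\begin{definition}\label{def:bpb}
The space $X$ has the \emph{Bishop--Phelps--Bollob\'as property for numerical radius} (BPBp-$\nu$) if for every $\varepsilon\in(0,1)$ there is $\eta(\varepsilon)>0$ such that, whenever $T\in L(X)$ with $\nu(T)=1$ and $(x_0,x_0^*)\in\Pi(X)$ satisfy $|x_0^*(Tx_0)|>1-\eta(\varepsilon)$, there are $S\in L(X)$ and $(x_1,x_1^*)\in\Pi(X)$ with
\[
|x_1^*(Sx_1)|=\nu(S)=1,\qquad \nu(T-S)<\varepsilon,\qquad \|x_1-x_0\|<\varepsilon,\qquad \|x_1^*-x_0^*\|<\varepsilon .
\]
\end{definition}

Not every Banach space has the BPBp-$\nu$, but many classical spaces do. Guirao and Kozhushkina proved it for real and complex $\ell_1(\Gamma)$ and $c_0(\Gamma)$, where $\Gamma$ is any set; Kim, Lee and Mart\'in for finite-dimensional spaces, for uniformly convex and uniformly smooth spaces, and for real or complex $L_1(\mu)$ over every positive measure $\mu$; Avil\'es, Guirao and Rodr\'iguez for the real space $C(K)$ when $K$ is a compact metric space. Here $C(K)$ is the space of continuous $\mathbb{K}$-valued functions on a compact Hausdorff space $K$, with the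 supremum norm. The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Question.} \emph{Does $C(K)$ have the BPBp-$\nu$ for every compact Hausdorff space $K$?}
\medskip

The question has a real and a complex form. The results above leave out the non-metrizable $K$ in the real case and all infinite $K$ in the complex case. Since they place no restriction on the size of $\Gamma$ or of $\mu$, one may expect metrizability to be a technical assumption and the answer to be positive; Section~\ref{sec:kernels} gives a more precise reason for this guess. The answer is negative over both fields, and one space $K$ serves for both.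

For an infinite cardinal $\kappa$, let $A(\kappa)$ be the one-point compactification of a discrete set of cardinality $\kappa$. Recall that $\aleph_\omega=\sup_n\aleph_n$. We write $\mathbf{1}$ for the constant function $1$ and $\delta_t$ for evaluation at $t$.

\begin{theorem}\label{thm:neg}
Let $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, let $\kappa\ge\aleph_\omega$ be a cardinal, and let $\Omega$ be a compact Hausdorff space containing disjoint clopen subsets $L\cong\{0,1\}^\kappa$ and $J\cong A(\kappa)$. Let $\infty$ be the non-isolated point of $J$. There are operators $T^{(q)}\in L(C(\Omega))$, $q\in\mathbb{N}$, with $\nu(T^{(q)})=\|T^{(q)}\|=1$ and $(T^{(q)}\mathbf{1})(\infty)\to1$, such that for each $\varepsilon\in(0,1)$ there is $q(\varepsilon)$ with the following properties for all $q\ge q(\varepsilon)$.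
\begin{enumerate}
\item[(a)] If $\|S\|=1$ and $\|S-T^{(q)}\|<\varepsilon$, then $|(Sf)(\infty)|<1$ for every $f\in S_{C(\Omega)}$.
\item[(b)] If $\nu(S)=1$, $\nu(S-T^{(q)})<\varepsilon$, $(x_1,x_1^*)\in\Pi(C(\Omega))$ and $|x_1^*(Sx_1)|=1$, then $\|x_1^*-\delta_\infty\|=2$.
\end{enumerate}
Consequently, no $\eta(\varepsilon)>0$ as in Definition~\ref{def:bpb} exists for $C(\Omega)$, for any $\varepsilon\in(0,1)$. In particular, the real and the complex $C(K)$ fail the BPBp-$\nu$ for $K=\{0,1\}^{\aleph_\omega}\sqcup A(\aleph_\omega)$.
\end{theorem}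

A compact space is \emph{extremally disconnected} if the closure of each open set is open. An example is the Stone--\v{C}ech compactification $\beta\Gamma$ of a discrete set $\Gamma$, for which $C(\beta\Gamma)=\ell_\infty(\Gamma)$; so such spaces can be arbitrarily large.

\begin{theorem}\label{thm:pos}
Let $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, and let $K$ be a compact Hausdorff space that is \textup{(a)} metrizable or \textup{(b)} extremally disconnected. Then $C(K)$ has the BPBp-$\nu$ with $\eta(\varepsilon)=(\varepsilon/12)^4$.
\end{theorem}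

We do not characterize the compact spaces $K$ for which $C(K)$ has the BPBp-$\nu$.

Both theorems turn on one question, isolated in Section~\ref{sec:kernels}. An operator $T$ on $C(K)$ is a weak$^*$-continuous family of measures $T_t$, and the question is whether the variations $|T_t|$ can be approximated in norm by a weak$^*$-continuous family of positive measures. Sections~\ref{sec:finite}--\ref{sec:proof} construct operators for which this is impossible and prove Theorem~\ref{thm:neg}. Section~\ref{sec:pos} shows that the approximation suffices for the BPBp-$\nu$ and carries it out in the two cases of Theorem~\ref{thm:pos}.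

\section{Operators on $C(K)$ as families of measures}\label{sec:kernels}

Let $K$ be a compact Hausdorff space. By the Riesz representation theorem, $C(K)^*$ is the space $M(K)$ of regular Borel $\mathbb{K}$-valued measures with the total variation norm, acting by $m(f)=\int f\,dm$; the cone of positive measures is $M_+(K)$. For a bounded Borel function $h$, $hm$ is the measure with density $h$ with respect to $m$. Every $m$ has a polar decomposition $m=w|m|$, where $|m|$ is the variation and $w$ is a Borel function with $|w|=1$. We use the following facts.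
\begin{enumerate}
\item[(M1)] For continuous $f\ge0$, $|m|(f)=\sup\{|m(g)| : g\in C(K),\ |g|\le f\}$. Indeed $|m(g)|\le|m|(|g|)\le |m|(f)$, and $|m|(f)=\|fm\|=\sup_{\|h\|\le1}|m(fh)|$.
\item[(M2)] $\bigl\||m|-|m'|\bigr\|\le\|m-m'\|$; compare the densities with respect to $|m|+|m'|$.
\item[(M3)] If $m,m'\in M_+(K)$ and $m(f)\le m'(f)$ for all continuous $f\ge0$, then $m\le m'$ as measures and $\|m'-m\|=m'(K)-m(K)$.
\item[(M4)] The image of $m$ under a continuous map has norm at most $\|m\|$.
\end{enumerate}
For $R\in L(C(K))$ and $t\in K$ put $R_t=R^*\delta_t$, so that $(Rf)(t)=\int f\,dR_t$. The map $t\mapsto R_t$ is weak$^*$-continuous, which means exactly that each $Rf$ is continuous, and $\|R\|=\sup_t\|R_t\|$. Conversely, every bounded weak$^*$-continuous family of measures defines an operator.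

On $C(K)$ the numerical radius is the norm. This is due to Duncan, McGregor, Pryce and White; we include a proof.

\begin{lemma}\label{lem:nu}
For every $R\in L(C(K))$, $\nu(R)=\|R\|$.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$, and choose $f$ and $t$ with $\|f\|\le1$ and $|(Rf)(t)|>\|R\|-\varepsilon$. A multiple of $\delta_t$ supports the ball at $f$ only if $|f(t)|=1$, so we change $f$ near $t$. Write $f(t)=\alpha z_1+(1-\alpha)z_2$ with $|z_1|=|z_2|=1$ and $\alpha\in[0,1]$. Choose $\varphi\in C(K,[0,1])$ with $\varphi(t)=1$ and $\varphi=0$ where $|f-f(t)|\ge\varepsilon$, and let $f_i=f+\varphi\,(z_i-f(t))$. Then $\alpha f_1+(1-\alpha)f_2=f$, so $|(Rf_i)(t)|\ge|(Rf)(t)|$ for some $i$. From $f_i=(1-\varphi)f+\varphi\,(z_i+f-f(t))$ we get $|f_i|\le1+\varepsilon$. The function $g=f_i/\max(1,|f_i|)$ satisfies $\|g\|=1$, $\|g-f_i\|\le\varepsilon$ and $g(t)=z_i$. Hence $(g,\bar z_i\delta_t)\in\Pi(C(K))$ and $\nu(R)\ge|(Rg)(t)|\ge\|R\|-\varepsilon-\varepsilon\|R\|$.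
\end{proof}

The next lemma says that a function at which a measure attains its norm determines the polar decomposition of the measure.

\begin{lemma}\label{lem:norming}
Let $m\in M(K)$ and $f\in C(K)$ satisfy $\|m\|\le1$, $\|f\|\le1$ and $m(f)=\lambda$ with $|\lambda|=1$. Then $|m|$ is a probability, $|f|=1$ $|m|$-almost everywhere, $|m|=\bar\lambda fm$ and $m=\lambda\bar f|m|$.
\end{lemma}

\begin{proof}
Write $m=w|m|$. Then $0\le\int(1-\operatorname{Re}(\bar\lambda fw))\,d|m|=\|m\|-1\le0$. So $\|m\|=1$ and $\operatorname{Re}(\bar\lambda fw)=1$ almost everywhere; since $|\bar\lambda fw|\le1$, this gives $\bar\lambda fw=1$ almost everywhere. Thus $|f|=1$ and $w=\lambda\bar f$ almost everywhere, and $|m|=\bar wm=\bar\lambda fm$.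
\end{proof}

Suppose now that $\|S\|\le1$, $\|f\|\le 1$ and $|Sf|=1$ on a set $A\subset K$. By Lemma~\ref{lem:norming}, $|S_t|=\overline{(Sf)(t)}\,fS_t$ for $t\in A$, so $t\mapsto|S_t|$ is weak$^*$-continuous on $A$; and if $\|S-T\|<\varepsilon$, then $\bigl\||S_t|-|T_t|\bigr\|<\varepsilon$ by (M2). To correct $T$ so that it attains its norm along $A$, one must therefore produce a weak$^*$-continuous family of positive measures close in norm to $|T_t|$. The variations themselves need not form such a family.

\begin{example}\label{ex:var}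
Let $K=\{0\}\cup\{1/j:j\ge1\}$ and $0<\tau<1$. Put $T_0=T_1=(1-\tau)\delta_1$ and $T_{1/j}=(1-\tau)\delta_1+\frac\tau2(\delta_{1/j}-\delta_0)$ for $j\ge2$. This family is weak$^*$-continuous and defines an operator of norm $1$, but $|T_{1/j}|\to(1-\tau)\delta_1+\tau\delta_0\ne|T_0|$. The defect can be repaired at cost $\tau$, either from below, by taking $(1-\tau)\delta_1$ at every point, or from above, by adding $\tau\delta_0$ to $|T_0|$.
\end{example}

The jump in this example is as large as it can be.

\begin{lemma}\label{lem:lsc}
Let $(m_i)$ be a net in the unit ball of $M(K)$ with $m_i\to m$ and $|m_i|\to\zeta$ in the weak$^*$ topology. Then $|m|\le\zeta$ and $\bigl\|\zeta-|m|\bigr\|\le1-\|m\|$.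
\end{lemma}

\begin{proof}
If $|g|\le f$, then $|m(g)|=\lim|m_i(g)|\le\lim|m_i|(f)=\zeta(f)$. By (M1), $|m|(f)\le\zeta(f)$ for all $f\ge0$. Now use (M3) and $\zeta(K)=\lim|m_i|(\mathbf{1})\le1$.
\end{proof}

So where $\|T\|\le1$ and $\|T_t\|>1-\tau$, the map $t\mapsto|T_t|$ jumps by less than $\tau$ at each point. One expects that such small local defects can be repaired all at once at a cost comparable to $\tau$, and this is the reason to guess a positive answer to the Question. We give the repair a name.

\begin{definition}\label{def:vsp}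
The space $K$ has the \emph{variation selection property} if for every $T\in L(C(K))$ with $\|T\|\le1$, every $\tau\in(0,1)$ and every compact $K'\subset K$ such that $\|T_t\|>1-\tau$ for $t\in K'$, there is a weak$^*$-continuous map $\rho\colon K'\to M_+(K)$ with $\bigl\|\rho_t-|T_t|\bigr\|\le\tau$ for all $t\in K'$.
\end{definition}

For finite $K$ one takes $\rho_t=|T_t|$. We show in Section~\ref{sec:pos} that this property implies the BPBp-$\nu$. For a counterexample we need two things: a family whose defects cannot be repaired simultaneously, and a point $t_0$ such that $|(Sf)(t_0)|=1$ forces $|Sf|=1$ on a large set $A$, since for a one-point set $A$ continuity costs nothing. The point $\infty$ of $A(\kappa)$ with $\kappa$ uncountable provides the second: a continuous function on $A(\kappa)$ equals its value at $\infty$ outside a countable set. The first comes from a finite construction.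

\section{A signed measure far from probabilities with uniform marginals}\label{sec:finite}

Let $G$ be a finite set and $n\ge2$. For a real measure $\sigma$ on $G^n$ and $1\le i\le n$, the \emph{$i$-th marginal} of $\sigma$ is its image on $G^{n-1}$ under the map that deletes the $i$-th coordinate. We say that $\sigma$ has \emph{uniform marginals} if all $n$ marginals equal the uniform probability on $G^{n-1}$. In Section~\ref{sec:operator}, uniform marginals will be the finite form of weak$^*$-continuity at $\infty$. We therefore look for a measure $\mu$ with uniform marginals that is close to a probability, but far from every probability with uniform marginals.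

The model is the parity measure. If $H\subset G$ has exactly half of the points and $k=\pm1$ according as $x\in H$ or not, then $1-\prod_ik(x_i)$ takes the values $0$ and $2$; it is the density of the uniform probability on the set of points with an odd number of coordinates outside $H$, and this probability has uniform marginals. We take $H$ slightly smaller than half of $G$ and keep the formula.

Let $0<a<1$ and $H\subset G$ with $\theta:=|H|/|G|=(1-a)/2$. Let $\mathbb{E}$ denote expectation for the uniform probability on $G$ or on $G^n$. Define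
\[
k=\frac1{2\theta}=\frac1{1-a}\ \text{ on }H,\qquad k=-\frac1{2(1-\theta)}=-\frac1{1+a}\ \text{ on }G\setminus H .
\]
Then $\mathbb{E}(k1_H)=\frac12$ and $\mathbb{E}(k1_{G\setminus H})=-\frac12$, so
\[
\mathbb{E}k=0,\qquad \mathbb{E}|k|=1,\qquad \mathbb{E}k^2=\frac1{4\theta}+\frac1{4(1-\theta)}=\frac1{4\theta(1-\theta)}=\frac1{1-a^2}.
\]
Let $F(x)=1-\prod_{i=1}^nk(x_i)$ for $x\in G^n$, let $\mu$ be the measure with density $F$ with respect to the uniform probability on $G^n$, and let $d=\mathbb{E}F^-=\|\mu^-\|$ be the mass of its negative part. For $u\in\{0,1\}^n$, the \emph{cell} $Z_u$ is the set of $x$ with $1_H(x_i)=u_i$ for all $i$. The density $F$ is constant on each cell, and if $u$ has $j$ zeros, then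
\begin{equation}\label{eq:cell}
\mu(Z_u)=\theta^{\,n-j}(1-\theta)^j-(-1)^j2^{-n}.
\end{equation}

\begin{example}\label{ex:n2}
For $n=2$ the masses of the four cells are
\[
\begin{array}{c|cc}
 & x_2\in H & x_2\notin H\\ \hline
x_1\in H & \theta^2-\frac14 & \theta(1-\theta)+\frac14\\[2pt]
x_1\notin H & \theta(1-\theta)+\frac14 & (1-\theta)^2-\frac14
\end{array}
\]
The row and column sums are $\theta$ and $1-\theta$. Since $\theta<\frac12$, only the cell $H\times H$ is negative, and $d=\frac14-\theta^2$. The probability $\mu^+/(1+d)$ is at distance $d+d=2d$ from $\mu$. A probability $Q$ with uniform marginals must exceed $\mu$ on $H\times H$ by some $c\ge d$; to keep the row and column sums it must be smaller by $c$ on the two mixed cells, and then larger by $c$ on the last cell. So $\|Q-\mu\|\ge4d$. For $n=3$ and $a\le\frac12$, the cells with $j=2$ have mass $\frac18\bigl((1-a)(1+a)^2-1\bigr)=\frac18a(1-a-a^2)>0$, so again only $H^3$ is negative, and the same propagation through the eight cells gives $\|Q-\mu\|\ge8d$.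
\end{example}

In general the correction of the single cell $H^n$ spreads to all $2^n$ cells. For large $n$ many cells are negative, so $d$ is no longer the deficit of $H^n$ and must be bounded separately; a second moment estimate does this.

\begin{lemma}\label{lem:finite}
With the notation above:
\begin{enumerate}
\item[(i)] $\mu$ has uniform marginals, $\mu(G^n)=1$ and $\|\mu\|=1+2d$;
\item[(ii)] $d\le\frac12\bigl((1-a^2)^{-n}-1\bigr)^{1/2}$;
\item[(iii)] if $Q$ is a probability on $G^n$ with uniform marginals, then $\|Q-\mu\|\ge1-(1-a)^n$.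
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $\mathbb{E}k=0$, the average of $F$ over any one coordinate is $1$. This gives the marginals and $\mathbb{E}F=1$, and then $\mathbb{E}|F|=\mathbb{E}F+2\mathbb{E}F^-=1+2d$.

(ii) Let $Y=\prod_i|k(x_i)|$. By independence of the coordinates, $\mathbb{E}Y=1$ and $\mathbb{E}Y^2=(1-a^2)^{-n}$. We have $F^-=\bigl(\prod_ik(x_i)-1\bigr)^+\le(Y-1)^+$, and $\mathbb{E}(Y-1)^+=\frac12\mathbb{E}|Y-1|$ because $Y-1$ has mean zero. By the Cauchy--Schwarz inequality, $\mathbb{E}|Y-1|\le(\mathbb{E}Y^2-1)^{1/2}$.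

(iii) Let $\sigma(u)=(Q-\mu)(Z_u)$ for $u\in\{0,1\}^n$. If $u$ and $u'$ differ exactly in the $i$-th coordinate, then $Z_u\cup Z_{u'}$ is a set on which the $i$-th coordinate is unrestricted, so $\sigma(u)+\sigma(u')=0$ because $Q$ and $\mu$ have the same $i$-th marginal. Any two points of $\{0,1\}^n$ are joined by such flips, so $|\sigma(u)|=|\sigma(1,\dots,1)|$ for all $u$. By \eqref{eq:cell} and $Q\ge0$, $\sigma(1,\dots,1)=Q(H^n)-\mu(H^n)\ge2^{-n}-\theta^n>0$. The cells partition $G^n$, so
\[
\|Q-\mu\|\ge\sum_u|\sigma(u)|\ge2^n(2^{-n}-\theta^n)=1-(1-a)^n.\qedhere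
\]
\end{proof}

The bound (ii) tends to $0$ when $na^2\to0$, and the bound (iii) tends to $1$ when $na\to\infty$. Both hold for the following parameters, which we use from now on. For $q\ge1$ let
\[
n=16^q,\qquad a=8^{-q},\qquad G=(\mathbb{Z}/2\mathbb{Z})^{3q+1},\qquad |H|=8^q-1 .
\]
Then $|G|=2\cdot8^q$, $\theta=(1-a)/2$, $na=2^q$ and $na^2=4^{-q}$. Bernoulli's inequality gives $(1-a^2)^n\ge1-4^{-q}\ge\frac34$, so $(1-a^2)^{-n}-1\le4^{-q}/(1-4^{-q})\le\frac434^{-q}$; also $(1-a)^n\le e^{-na}$. Writing $d_q$ for $d$, we obtain
\begin{equation}\label{eq:param}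
d_q\le2^{-q},\qquad \|Q-\mu\|\ge1-e^{-2^q}\ \text{ for every probability $Q$ on $G^n$ with uniform marginals.}
\end{equation}
The order of $G$ is a power of $2$ so that powers of $G$ are Cantor cubes; the group structure will be used for an averaging over translations.

\section{The operators}\label{sec:operator}

Let $\kappa$, $\Omega$, $L$, $J$ be as in Theorem~\ref{thm:neg}, fix $q$, and let $n$, $G$, $F$, $\mu$, $d=d_q$ be as above, with $N=1+2d=\|\mu\|$. Let $\Gamma$ be a well-ordered set of cardinality $\kappa$, and let $[\Gamma]^r$ be the set of its $r$-element subsets. We place a translate of $\mu$ on every $n$-element set of coordinates of the cube $L$, and use the isolated points of $J$ to index these copies.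

Since $\kappa\cdot(3q+1)=\kappa$, we may identify $L$ with $G^\Gamma$. Call a function on $L$ a \emph{cylinder function} if it depends on finitely many coordinates only. Cylinder functions are continuous, and they are dense in $C(L)$ by the Stone--Weierstrass theorem. Let $U$ be the product of the uniform probabilities, that is, the regular Borel probability on $L$ that assigns to a function of the coordinates in a finite set $A\subset\Gamma$ its average over $G^A$; we regard $U$ as a measure on $\Omega$ concentrated on $L$. The set $I=[\Gamma]^n\times G^n$ has cardinality $\kappa$, and we identify it with $J\setminus\{\infty\}$. The points of $I$ are isolated and the neighborhoods of $\infty$ in $J$ are the cofinite sets that contain it, so a function $v$ on $J$ is continuous if and only if $\{t\in I:|v(t)-v(\infty)|\ge\gamma\}$ is finite for each $\gamma>0$.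

For $B=\{\beta_1<\dots<\beta_r\}\subset\Gamma$ define $p_B\colon\Omega\to G^r$ by $p_B(x)=(x_{\beta_1},\dots,x_{\beta_r})$ for $x\in L$ and $p_B=0$ on $\Omega\setminus L$. As $L$ is clopen, $p_B$ is continuous and its fibers are clopen. For $t=(s,g)\in I$ let $\mu_t$ be the measure with density $x\mapsto F(p_s(x)-g)$ with respect to $U$. The image of $U$ under $p_s$ is the uniform probability on $G^n$, which is invariant under translations. Hence
\begin{equation}\label{eq:mut}
\|\mu_t\|=N,\qquad \|\mu_t^-\|=d,\qquad \mu_{(s,g)}\bigl(p_s^{-1}(y)\bigr)=\mu(y-g)\quad(y\in G^n),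
\end{equation}
where $\mu(y)$ is the mass of the point $y$. For $f\in C(\Omega)$ define
\[
(Tf)(t)=\frac1N\int f\,d\mu_t\ \ (t\in I),\qquad (Tf)(\infty)=\frac1N\int f\,dU,\qquad Tf=0\ \text{ on }\Omega\setminus J ,
\]
and write $T^{(q)}=T$.

\begin{lemma}\label{lem:T}
$T$ is an operator on $C(\Omega)$ with $\nu(T)=\|T\|=1$ and $(T\mathbf{1})(\infty)=1/N\ge1-2d_q$.
\end{lemma}

\begin{proof}
Since $J$ is clopen, $Tf$ is continuous once its restriction to $J$ is. Suppose first that $f|_L$ depends only on the coordinates in a finite set $A$. Let $t=(s,g)$ with $s\not\subset A$ and pick $\alpha\in s\setminus A$. The integral $\int f\,d\mu_t$ is the average of $f(x)F(p_s(x)-g)$ over $G^{A\cup s}$. Averaging first over $x_\alpha$ replaces the factor $F$ by $1$, as in the proof of Lemma~\ref{lem:finite}(i), and so $\int f\,d\mu_t=\int f\,dU$. Only finitely many $(s,g)\in I$ have $s\subset A$, so $(Tf)(t)=(Tf)(\infty)$ for all but finitely many $t\in I$. For general $f$ and $\gamma>0$ take a cylinder function $f'$ with $|f-f'|<\gamma/3$ on $L$. All measures $\mu_t/N$ and $U/N$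 are concentrated on $L$ and have norm at most $1$, so $|(Tf)(t)-(Tf)(\infty)|<\gamma$ for all but finitely many $t$.

We have $\|T_t\|=1$ for $t\in I$, $\|T_\infty\|=1/N$ and $T_t=0$ off $J$, so $\|T\|=1$, and $\nu(T)=1$ by Lemma~\ref{lem:nu}. Finally $1/(1+2d)\ge1-2d$.
\end{proof}

\section{Free sets and the proof of Theorem \ref{thm:neg}}\label{sec:proof}

Suppose that $S$ is a contraction with $|(Sf)(\infty)|=1$ for some $f$ in the unit ball. Then the probabilities $|S_t|$ form a weak$^*$-continuous family off a countable subset of $I$, and on $A(\kappa)$ continuity gives exact equalities: for a fixed clopen set $C$, $|S_t|(C)=|S_\infty|(C)$ with countably many exceptions. Take $n=2$ for illustration. For each coordinate $\alpha$, the distribution of $x_\alpha$ under $|S_{(\{\alpha,\beta\},g)}|$ equals its distribution under $|S_\infty|$ for all $\beta$ outside a countable set $\Phi(\{\alpha\})$. To control both marginals of one measure we need a pair with $\beta\notin\Phi(\{\alpha\})$ and $\alpha\notin\Phi(\{\beta\})$. Such a pair need not exist when $|\Gamma|=\aleph_1$: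 on $\Gamma=\omega_1$ take $\Phi(\{\beta\})=\{\alpha:\alpha<\beta\}$. It exists when $|\Gamma|\ge\aleph_2$, by Kuratowski's free set lemma.

\begin{lemma}[Kuratowski]\label{lem:free}
Let $n\ge1$ and $|\Gamma|\ge\aleph_n$, and let $\Phi$ assign to each $B\in[\Gamma]^{n-1}$ a countable set $\Phi(B)\subset\Gamma$. Then there is $s\in[\Gamma]^n$ such that $\gamma\notin\Phi(s\setminus\{\gamma\})$ for all $\gamma\in s$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=1$ choose $\gamma\in\Gamma\setminus\Phi(\emptyset)$, which is possible since $\Gamma$ is uncountable. Assume the lemma for $n$, let $|\Gamma|\ge\aleph_{n+1}$, and let $\Phi$ be defined on $[\Gamma]^n$. Take $\Delta\subset\Gamma$ with $|\Delta|=\aleph_n$. The set $\Delta\cup\bigcup_{B\in[\Delta]^n}\Phi(B)$ is the union of $\Delta$ and of $\aleph_n$ countable sets, so it has cardinality $\aleph_n$; choose $\gamma^*\in\Gamma$ outside it. Apply the inductive hypothesis to $\Delta$ and $\Phi'(C)=\Phi(C\cup\{\gamma^*\})\cap\Delta$, $C\in[\Delta]^{n-1}$, to get $s'\in[\Delta]^n$, and let $s=s'\cup\{\gamma^*\}$.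 Then $\gamma^*\notin\Phi(s')$ by the choice of $\gamma^*$. If $\gamma\in s'$, then $\gamma\in\Delta$ and $\gamma\notin\Phi'(s'\setminus\{\gamma\})$, so $\gamma\notin\Phi(s\setminus\{\gamma\})$.
\end{proof}

One difficulty remains. The marginals obtained in this way are those of $|S_\infty|$, which is close to $U$ but need not equal it, so \eqref{eq:param} does not apply directly. This is why all translates of $\mu$ were included in the index set: the marginals do not depend on $g$, and averaging over $g$ makes them uniform.

\begin{proposition}\label{prop:main}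
Let $T=T^{(q)}$. If $S\in L(C(\Omega))$, $\|S\|\le1$, $\|f\|\le1$ and $|(Sf)(\infty)|=1$, then
\[
\|S-T\|\ge1-e^{-2^q}-4d_q .
\]
\end{proposition}

\begin{proof}
For $v\in C(\Omega)$ let $D(v)=\{t\in I:v(t)\ne v(\infty)\}$. It is the union of the finite sets $\{t\in I:|v(t)-v(\infty)|\ge1/j\}$, $j\ge1$, and hence is countable. Let $\lambda=(Sf)(\infty)$.

\emph{Step 1: the variations of $S_t$.} For $t\in J\setminus D(Sf)$ we have $S_t(f)=\lambda$ and $\|S_t\|\le1$. By Lemma~\ref{lem:norming}, $|S_t|=\bar\lambda fS_t$ is a probability, and therefore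
\begin{equation}\label{eq:var}
|S_t|(C)=\bar\lambda\,S(1_Cf)(t)\qquad\text{for }C\subset\Omega\text{ clopen and }t\in J\setminus D(Sf).
\end{equation}
This applies in particular to $t=\infty$.

\emph{Step 2: a free set of coordinates.} For $B\in[\Gamma]^{n-1}$ let $D_B$ be the union of $D(Sf)$ and of the sets $D(S(1_Cf))$, where $C$ runs over the finitely many fibers of $p_B$. It is countable, and so is
\[
\Phi(B)=\{\gamma\in\Gamma\setminus B:(B\cup\{\gamma\},g)\in D_B\text{ for some }g\in G^n\},
\]
because each element of $D_B$ contributes at most one $\gamma$. Since $|\Gamma|\ge\aleph_\omega\ge\aleph_n$, Lemma~\ref{lem:free} gives $s=\{\alpha_1<\dots<\alpha_n\}$ with $\alpha_i\notin\Phi(s_i)$ for all $i$, where $s_i=s\setminus\{\alpha_i\}$. This says that $t_g:=(s,g)\notin D_{s_i}$ for all $g\in G^n$ and all $i$. By \eqref{eq:var}, applied at $t_g$ and at $\infty$,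
\begin{equation}\label{eq:marg}
|S_{t_g}|(C)=|S_\infty|(C)\qquad\text{for all }g\in G^n,\ i\le n\text{ and all fibers }C\text{ of }p_{s_i}.
\end{equation}

\emph{Step 3: passage to $G^n$.} Let $Q_g$ be the image of the probability $|S_{t_g}|$ under $p_s$. Deleting the $i$-th coordinate of $p_s(x)$ gives $p_{s_i}(x)$ for every $x\in\Omega$, so the $i$-th marginal of $Q_g$ is the image of $|S_{t_g}|$ under $p_{s_i}$. By \eqref{eq:marg} this is the image $\pi_i$ of $|S_\infty|$ under $p_{s_i}$, a probability on $G^{n-1}$ that does not depend on $g$. By \eqref{eq:mut}, the image of $\mu_{t_g}$ under $p_s$ is $\mu(\cdot-g)$. For $t=t_g$, (M4), (M2), $T_t=\mu_t/N$ and \eqref{eq:mut} give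
\begin{align*}
\|Q_g-\mu(\cdot-g)\|&\le\bigl\||S_t|-|T_t|\bigr\|+\bigl\||T_t|-|\mu_t|\bigr\|+\bigl\||\mu_t|-\mu_t\bigr\|\\
&\le\|S-T\|+(N-1)+2d=\|S-T\|+4d .
\end{align*}

\emph{Step 4: averaging over translations.} Let $\bar Q(y)=|G|^{-n}\sum_{g\in G^n}Q_g(y+g)$, a probability on $G^n$. Write $g'\in G^{n-1}$ for $g$ with the $i$-th coordinate deleted; each element of $G^{n-1}$ equals $g'$ for exactly $|G|$ values of $g$. The $i$-th marginal of $\bar Q$ gives to $z\in G^{n-1}$ the mass
\[
|G|^{-n}\sum_{g\in G^n}\pi_i(z+g')=|G|^{-(n-1)}\sum_{v\in G^{n-1}}\pi_i(z+v)=|G|^{-(n-1)},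
\]
so $\bar Q$ has uniform marginals. Translations preserve the norm, so by Step 3
\[
\|\bar Q-\mu\|\le|G|^{-n}\sum_g\|Q_g(\cdot+g)-\mu\|\le\|S-T\|+4d .
\]
By \eqref{eq:param}, the left side is at least $1-e^{-2^q}$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:neg}]
By Lemma~\ref{lem:T} and \eqref{eq:param}, $\nu(T^{(q)})=\|T^{(q)}\|=1$ and $(T^{(q)}\mathbf{1})(\infty)\to1$. Given $\varepsilon\in(0,1)$, choose $q(\varepsilon)$ so that $\varepsilon\le1-e^{-2^q}-4\cdot2^{-q}$ for all $q\ge q(\varepsilon)$. Since $d_q\le2^{-q}$, (a) follows from Proposition~\ref{prop:main}.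

Let $S$ and $(x_1,x_1^*)$ be as in (b), and let $m_1$ be the measure that represents $x_1^*$. By Lemma~\ref{lem:nu}, $\|S\|=1$ and $\|S-T^{(q)}\|<\varepsilon$, so $|(Sx_1)(\infty)|<1$ by (a). Lemma~\ref{lem:norming}, applied to $m_1$ and $Sx_1$, gives $|Sx_1|=1$ $|m_1|$-almost everywhere. Hence $|m_1|(\{\infty\})=0$, the measures $m_1$ and $\delta_\infty$ are mutually singular, and $\|m_1-\delta_\infty\|=2$.

Finally, let $\eta>0$. For large $q$ the pair $(x_0,x_0^*)=(\mathbf{1},\delta_\infty)\in\Pi(C(\Omega))$ satisfies $x_0^*(T^{(q)}x_0)>1-\eta$, while by (b) no $S$ and $(x_1,x_1^*)$ as in Definition~\ref{def:bpb} exist. The scalar field enters only through Lemmas~\ref{lem:nu} and~\ref{lem:norming}, which hold over $\mathbb{R}$ and over $\mathbb{C}$.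
\end{proof}

\begin{remark}\label{rem:sharp}
For these operators the threshold $1$ is asymptotically sharp. The operator $Sf=U(f)1_J$ has norm $1$ and attains its numerical radius at $(\mathbf{1},\delta_\infty)$. For $t\in I$,
\[
\|S_t-T_t\|\le\|U-\mu_t\|+\|\mu_t-\mu_t/N\|=\mathbb{E}\prod_i|k(x_i)|+(N-1)=1+2d_q ,
\]
while $\|S_\infty-T_\infty\|=1-1/N$ and $S_t=T_t=0$ off $J$. So $\|S-T^{(q)}\|\le1+2d_q$.
\end{remark}

\begin{remark}\label{rem:hyp}
The size of $\kappa$ is used only in Step 2, where $\kappa\ge\aleph_{16^q}$ is needed. To exclude every $\eta>0$ we must let $q\to\infty$, even for one fixed $\varepsilon$, and this leads to $\aleph_\omega$. Some hypothesis on $\kappa$ cannot be avoided: the operators $T^{(q)}$ are defined, and Lemma~\ref{lem:T} holds, for every infinite $\kappa$, but $\{0,1\}^{\aleph_0}\sqcup A(\aleph_0)$ is metrizable and Theorem~\ref{thm:pos} applies to it.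
\end{remark}

\section{Metrizable and extremally disconnected spaces}\label{sec:pos}

Theorem~\ref{thm:pos} follows from Propositions~\ref{prop:suff}, \ref{prop:metr} and~\ref{prop:ed} below. The first of them also shows that the spaces $\Omega$ of Theorem~\ref{thm:neg} fail the variation selection property.

\subsection{From a selection of the variation to the BPBp-$\nu$}

If $Tf_0$ is close to $f_0$ at a point $t$ where $|f_0(t)|=1$, then Lemma~\ref{lem:norming} holds approximately: $T_t$ is close to $f_0(t)\bar f_0|T_t|$. The plan is to replace $|T_t|$ by a continuous selection $\rho_t$ in this formula and to normalize.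

\begin{proposition}\label{prop:suff}
If $K$ has the variation selection property, then $C(K)$ has the BPBp-$\nu$ with $\eta(\varepsilon)=(\varepsilon/12)^4$.
\end{proposition}

\begin{proof}
Let $0<\varepsilon<1$ and $\beta=\varepsilon/12<\frac1{12}$. Let $\nu(T)=1$, so that $\|T\|=1$ by Lemma~\ref{lem:nu}, and let $(f_0,m_0)\in\Pi(C(K))$ satisfy $|m_0(Tf_0)|>1-\beta^4$. Replacing $T$ by $\xi T$ with $|\xi|=1$, and the operator $S$ found below by $\bar\xi S$, we may assume that $m_0(Tf_0)$ is real and larger than $1-\beta^4$.

\emph{Step 1: the new pair.} By Lemma~\ref{lem:norming}, $|m_0|$ is a probability, $|f_0|=1$ $|m_0|$-almost everywhere and $m_0=\bar f_0|m_0|$. Hence $\int(1-\operatorname{Re}(\bar f_0\,Tf_0))\,d|m_0|<\beta^4$ with a nonnegative integrand, and by Markov's inequality the compact set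
\[
A=\{t:|f_0(t)|=1,\ \operatorname{Re}(\overline{f_0(t)}\,(Tf_0)(t))\ge1-\beta^2\}
\]
has $|m_0|(A)>1-\beta^2$. Let $m_1=1_Am_0/|m_0|(A)$. Then $\|m_1\|=1$ and, adding the contributions of $A$ and of $K\setminus A$, $\|m_1-m_0\|=2(1-|m_0|(A))<2\beta^2<\varepsilon$.

The measures $|T_t|$ will be seen to put most of their mass where $|f_0|$ is close to $1$, but not necessarily equal to $1$. We therefore pass to a function of modulus exactly $1$ there: let $f_1=f_0/\max(|f_0|,1-\beta)$. Where $|f_0|\ge1-\beta$ we have $|f_1|=1$, $f_0=|f_0|f_1$ and $|f_1-f_0|=1-|f_0|\le\beta$; elsewhere $|f_1|<1$ and $|f_1-f_0|=|f_0|\beta/(1-\beta)<\beta$. So $\|f_1-f_0\|\le\beta<\varepsilon$. On $A$ we have $f_1=f_0$, hence $\|f_1\|=1$, $m_1(f_1)=1$ and $(f_1,m_1)\in\Pi(C(K))$.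

\emph{Step 2: the selection.} The operator must be changed on $A$ and the change must fade out continuously, so we need room around $A$. The open set
\[
V=\{t:|f_0(t)|>1-\beta,\ \operatorname{Re}(\overline{f_1(t)}\,(Tf_0)(t))>1-2\beta^2\}
\]
contains $A$. By normality there is $\varphi\in C(K,[0,1])$ with $\varphi=1$ on $A$ and $K':=\operatorname{supp}\varphi\subset V$. For $t\in K'$ we have $|f_1(t)|=1$ and $\|T_t\|\ge|(Tf_0)(t)|>1-2\beta^2$. The variation selection property with $\tau=2\beta^2$ gives a weak$^*$-continuous $\rho\colon K'\to M_+(K)$ with $\bigl\|\rho_t-|T_t|\bigr\|\le2\beta^2$.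

\emph{Step 3: approximate polar decomposition of $T_t$.} To discard the mass that lies where $|f_1|<1$, we use the cutoff $h=\max\bigl(0,1-(1-|f_0|)/\beta\bigr)\in C(K)$. It satisfies $0\le h\le1$ and $1-h\le(1-|f_0|)/\beta$, and $|f_0|>1-\beta$ on $W:=\{h>0\}$. Fix $t\in K'$ and write $T_t=w|T_t|$. Then
\begin{equation}\label{eq:basic}
\int\bigl(1-\operatorname{Re}(\overline{f_1(t)}f_0w)\bigr)\,d|T_t|=\|T_t\|-\operatorname{Re}(\overline{f_1(t)}\,(Tf_0)(t))<2\beta^2 .
\end{equation}
The integrand is at least $1-|f_0|\ge0$, so $\int(1-|f_0|)\,d|T_t|<2\beta^2$ and $\int(1-h)\,d|T_t|<2\beta$. On $W$ put $z=\overline{f_1(t)}f_1w$. Then $|z|=1$, the integrand of \eqref{eq:basic} equals $1-|f_0|\operatorname{Re}z$, and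
\[
1-\operatorname{Re}z=(1-|f_0|\operatorname{Re}z)-(1-|f_0|)\operatorname{Re}z\le(1-|f_0|\operatorname{Re}z)+(1-|f_0|).
\]
Thus $\int_W(1-\operatorname{Re}z)\,d|T_t|\le4\beta^2$. Since $|z-1|^2=2(1-\operatorname{Re}z)$ and $\|T_t\|\le1$, the Cauchy--Schwarz inequality gives $\int_W|z-1|\,d|T_t|\le\sqrt8\,\beta\le3\beta$. On $W$ we have $|w-f_1(t)\bar f_1|=|z-1|$ and so $|w-f_1(t)\bar f_1h|\le|z-1|+(1-h)$; off $W$, $|w-f_1(t)\bar f_1h|=1=1-h$. Therefore
\begin{equation}\label{eq:polar}
\bigl\|T_t-f_1(t)\bar f_1h|T_t|\bigr\|\le\int(1-h)\,d|T_t|+\int_W|z-1|\,d|T_t|\le5\beta .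
\end{equation}

\emph{Step 4: the new operator.} Let $c(t)=\int h\,d\rho_t$, a continuous function on $K'$. We have $1-2\beta^2-2\beta<\int h\,d|T_t|\le1$ and $|c(t)-\int h\,d|T_t||\le2\beta^2$. As $4\beta^2\le\beta$, it follows that $|c(t)-1|\le3\beta<\frac14$. Put
\[
S^0_t=c(t)^{-1}f_1(t)\,\bar f_1h\,\rho_t\qquad(t\in K').
\]
For $g\in C(K)$ the function $t\mapsto S^0_t(g)=c(t)^{-1}f_1(t)\rho_t(g\bar f_1h)$ is continuous on $K'$. Since $|f_1|=1$ on $W$ and $|f_1(t)|=1$, the measure $f_1(t)\bar f_1h\rho_t$ has norm $c(t)$ and takes the value $c(t)f_1(t)$ at $f_1$. So $\|S^0_t\|=1$, $S^0_t(f_1)=f_1(t)$, and by \eqref{eq:polar}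
\[
\|S^0_t-T_t\|\le|1-c(t)|+\bigl\|\rho_t-|T_t|\bigr\|+5\beta\le3\beta+2\beta^2+5\beta\le9\beta .
\]
Define $(Sg)(t)=\varphi(t)S^0_t(g)+(1-\varphi(t))(Tg)(t)$, where the first term is $0$ off $K'$. The first term is continuous on the closed set $K'$ and vanishes on the closed set $\{\varphi=0\}$, and these two sets cover $K$; so it is continuous. Each $S_t$ is $T_t$ or a convex combination of $S^0_t$ and $T_t$, whence $\|S\|\le1$ and $\nu(S-T)\le\|S-T\|\le9\beta<\varepsilon$. On $A$ we have $\varphi=1$ and $Sf_1=f_1$. Since $m_1$ is concentrated on $A$, $m_1(Sf_1)=m_1(f_1)=1$, and so $\nu(S)=1$.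
\end{proof}

\subsection{Metrizable spaces: selection from below}

A map $R$ from a space $Y$ to the nonempty subsets of a space $Z$ is \emph{lower semicontinuous} if $\{y:R(y)\cap V\ne\emptyset\}$ is open for each open $V\subset Z$. An open set meets $R(y)$ if and only if it meets $\overline{R(y)}$, so $y\mapsto\overline{R(y)}$ is then lower semicontinuous as well. Michael's selection theorem \cite[Theorem 3.2$''$]{Michael} states that a lower semicontinuous map from a paracompact space to the nonempty closed convex subsets of a Banach space has a continuous selection; we apply it on a compact space. As in the first repair of Example~\ref{ex:var}, we select among the measures below $|T_t|$ that keep most of the mass. Lemma~\ref{lem:lsc} says that mass can only be lost in the limit, and this is what makes the map lower semicontinuous.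

\begin{proposition}\label{prop:metr}
Every compact metrizable space $K$ has the variation selection property.
\end{proposition}

\begin{proof}
Let $T$, $\tau$, $K'$ be as in Definition~\ref{def:vsp}, and let $\mathcal{B}$ be the unit ball of $M(K)$ with the weak$^*$ topology, which is compact. Since $K$ is metrizable, there is a sequence $(g_j)$ dense in the unit ball of $C(K)$. The map $\sigma\mapsto(2^{-j}\sigma(g_j))_j$ from $\mathcal{B}$ to $\ell_2$ is affine and injective, and it is continuous because each coordinate is continuous and the $j$-th is bounded by $2^{-j}$. So it is an affine homeomorphism onto a compact convex subset of $\ell_2$; in particular $\mathcal{B}$ is metrizable. For $t\in K'$ let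
\[
R(t)=\{\sigma\in M(K):0\le\sigma\le|T_t|,\ \sigma(K)>1-\tau\}\subset\mathcal{B}.
\]
This set is convex and contains $|T_t|$. Every $\sigma$ in its weak$^*$ closure satisfies $0\le\sigma(f)\le|T_t|(f)$ for $f\ge0$ and $\sigma(K)\ge1-\tau$, so $\sigma\in M_+(K)$ and $\bigl\||T_t|-\sigma\bigr\|=\|T_t\|-\sigma(K)\le\tau$ by (M3). It therefore suffices to find a continuous selection of $t\mapsto\overline{R(t)}$, and by Michael's theorem, applied in $\ell_2$, it suffices to show that $R$ is lower semicontinuous.

Suppose it is not. Then there are an open $V\subset\mathcal{B}$, a point $t_0\in K'$, a measure $\sigma_0\in R(t_0)\cap V$ and a sequence $t_i\to t_0$ in $K'$ with $R(t_i)\cap V=\emptyset$. Passing to a subsequence, let $|T_{t_i}|\to\zeta$ in $\mathcal{B}$. By Lemma~\ref{lem:lsc}, $0\le\sigma_0\le|T_{t_0}|\le\zeta$, so by the Radon--Nikodym theorem $\sigma_0=\psi\zeta$ with $\psi$ Borel and $0\le\psi\le1$. To transport $\sigma_0$ to the points $t_i$ we need a continuous density. Continuous functions are dense in $L_1(\zeta)$, truncation to $[0,1]$ does not increase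 the distance to $\psi$, and $\|\psi'\zeta-\psi\zeta\|=\|\psi'-\psi\|_{L_1(\zeta)}$. As $V$ is also open for the norm, there is $\psi'\in C(K,[0,1])$ with $\psi'\zeta\in V$ and $\zeta(\psi')>1-\tau$; here the strict inequality in the definition of $R$ is used. For $g\in C(K)$, $|T_{t_i}|(g\psi')\to\zeta(g\psi')$, so $\psi'|T_{t_i}|\to\psi'\zeta$ in $\mathcal{B}$ and the masses converge to $\zeta(\psi')$. Hence $\psi'|T_{t_i}|\in R(t_i)\cap V$ for large $i$, a contradiction.
\end{proof}

The essential use of metrizability is the embedding of $\mathcal{B}$ into a Banach space, without which the selection theorem as stated cannot be applied.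

\subsection{Extremally disconnected spaces: selection from above}

When $K$ is extremally disconnected, $C(K,\mathbb{R})$ is Dedekind complete (Stone, Nakano): every nonempty family in $C(K,\mathbb{R})$ that is bounded above has a least upper bound in $C(K,\mathbb{R})$. This bound dominates each member of the family pointwise, and may exceed the pointwise supremum. Formula (M1) expresses $|T_t|(f)$ as the pointwise supremum of the functions $|Tg|$, $|g|\le f$. Taking the supremum in $C(K,\mathbb{R})$ instead restores continuity, at the price of adding some mass, as in the second repair of Example~\ref{ex:var}.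

\begin{proposition}\label{prop:ed}
Every extremally disconnected compact space $K$ has the variation selection property.
\end{proposition}

\begin{proof}
Let $T$, $\tau$, $K'$ be as in Definition~\ref{def:vsp}. For continuous $f\ge0$ the family $\{|Tg|:g\in C(K),\ |g|\le f\}$ is bounded above by $\|f\|\mathbf{1}$; let $Pf$ be its least upper bound in $C(K,\mathbb{R})$. Then $Pf\ge0$, $P\mathbf{1}\le\mathbf{1}$ and $P(rf)=rPf$ for $r\ge0$. We show that $P(f_1+f_2)=Pf_1+Pf_2$.

Let $|g|\le f_1+f_2$. Put $g_i=gf_i/(f_1+f_2)$ where $f_1+f_2>0$ and $g_i=0$ elsewhere. Then $g=g_1+g_2$ and $|g_i|\le f_i$, and this bound makes $g_i$ continuous at the zeros of $f_1+f_2$. So $|Tg|\le|Tg_1|+|Tg_2|\le Pf_1+Pf_2$, and hence $P(f_1+f_2)\le Pf_1+Pf_2$. Conversely, let $|g_i|\le f_i$ and $t\in K$. Choose a scalar $\xi$ with $|\xi|=1$ and $|\xi(Tg_1)(t)+(Tg_2)(t)|=|(Tg_1)(t)|+|(Tg_2)(t)|$. Since $|\xi g_1+g_2|\le f_1+f_2$, the left side is at most $P(f_1+f_2)(t)$. Thus $P(f_1+f_2)-|Tg_2|$ is an upper bound of all $|Tg_1|$, so it dominates $Pf_1$; then $P(f_1+f_2)-Pf_1$ is an upper bound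 of all $|Tg_2|$, so it dominates $Pf_2$.

An additive and positively homogeneous map on the positive cone extends to a linear map on $C(K,\mathbb{R})$ by $P(f-f')=Pf-Pf'$. For each $t$, the positive functional $f\mapsto(Pf)(t)$ is given by a measure $\rho_t\in M_+(K)$ with $\rho_t(K)=(P\mathbf{1})(t)\le1$, and $t\mapsto\rho_t$ is weak$^*$-continuous because each $Pf$ is continuous (in the complex case, split test functions into real and imaginary parts). For $|g|\le f$ we have $\rho_t(f)\ge|T_t(g)|$, so $\rho_t(f)\ge|T_t|(f)$ by (M1). By (M3), $\bigl\|\rho_t-|T_t|\bigr\|=\rho_t(K)-\|T_t\|<\tau$ for $t\in K'$.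
\end{proof}

\begin{thebibliography}{9}

\bibitem{Michael}
Michael, \emph{Continuous selections I}, Ann. of Math. 63 (1956).

\bibitem{problem}
\emph{On the Bishop-Phelps-Bollob\'as property},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 113359}.

\end{thebibliography}
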